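\title{Regular maps from $\mathbb{S}^2\times\mathbb{S}^2$ to $\mathbb{S}^4$ have even degree}


\begin{abstract}
We show that every regular map $\mathbb{S}^2\times\mathbb{S}^2\to\mathbb{S}^4$ has even topological degree, that every even degree occurs, and that a continuous map $\mathbb{S}^2\times\mathbb{S}^2\to\mathbb{S}^4$ is a uniform limit of regular maps exactly when its degree is even. The degree is read off as the second Chern class of an algebraic quaternionic line bundle. A computation in the Grothendieck group of modules over the ring of quaternion-valued regular functions shows that this class is even, on $\mathbb{S}^2\times\mathbb{S}^2$ and on every product of circles and $2$-spheres.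
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb{S}^n=\{x\in\mathbb{R}^{n+1}:x_0^2+\dots+x_n^2=1\}$. A map $f\colon X\to Y$ between real algebraic sets $X\subseteq\mathbb{R}^n$, $Y\subseteq\mathbb{R}^m$ is \emph{regular} if $f=(p_1/q,\dots,p_m/q)$ on $X$ for polynomials $p_1,\dots,p_m,q$ on $\mathbb{R}^n$ with $q$ nowhere zero on $X$. The regular maps $X\to\mathbb{R}$ form a ring $\mathcal{R}(X)$ in which every nowhere vanishing function is invertible. A map is regular if and only if its components lie in $\mathcal{R}(X)$ (take a common denominator), so compositions and products of regular maps are regular.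

Spheres are oriented as boundaries of balls, and products carry the product orientation. The \emph{degree} of a continuous map $f\colon M\to N$ of closed connected oriented $n$-manifolds is the integer by which $f^*$ multiplies the orientation class in $H^n(\,\cdot\,;\mathbb{Z})$. It is a homotopy invariant, it is multiplicative under composition and products, and for smooth $f$ it is the signed number of preimages of a regular value. By Hopf's theorem, two continuous maps $M\to\mathbb{S}^n$ are homotopic if and only if they have the same degree. So when $M$ is also an algebraic set, the degrees of regular maps $M\to\mathbb{S}^n$ record exactly which homotopy classes can be written down with rational formulas.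

Polynomial approximation does not settle this. One can approximate a continuous $f\colon M\to\mathbb{S}^n$ by a polynomial map $F\colon M\to\mathbb{R}^{n+1}$, but the normalization $F/|F|$ needs a square root. If $f$ misses a point, one can instead project stereographically, approximate in $\mathbb{R}^n$, and return by the inverse projection, which is regular; but such an $f$ has degree $0$. Section~\ref{sec:low} shows that the smallest cases behave differently: regular maps $\mathbb{S}^2\to\mathbb{S}^2$ have all degrees, regular maps $\mathbb{S}^1\times\mathbb{S}^1\to\mathbb{S}^2$ have only degree $0$, and regular maps $\mathbb{S}^2\times\mathbb{S}^2\to\mathbb{S}^4$ have at least all even degrees. This leaves the following question, posed in \cite{AASM}: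
\begin{quote}
\emph{Is there a regular map $\mathbb{S}^2\times\mathbb{S}^2\to\mathbb{S}^4$ of odd degree?}
\end{quote}

There is a reason to expect one. Let $(x,y,z)$ and $(x',y',z')$ be the coordinates on the two factors. Project each factor stereographically from $z=1$, $z'=1$ to points $U,U'\in\mathbb{R}^2$, and apply the inverse projection $\mathbb{R}^4\to\mathbb{S}^4$, $V\mapsto(2V,|V|^2-1)/(|V|^2+1)$, to $V=(U,U')$. Since $|U|^2=\frac{1+z}{1-z}$, we have $(1+|V|^2)(1-z)(1-z')=q$ with
\[
q=2(1-z')+(1-z)(1+z')=3-z-z'-zz',
\]
and the resulting map is
\[
\kappa=\frac1q\bigl(2(1-z')x,\ 2(1-z')y,\ 2(1-z)x',\ 2(1-z)y',\ q-2(1-z)(1-z')\bigr).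
\]
It is the map that collapses the wedge $\{z=1\}\cup\{z'=1\}$ to a point, so it extends continuously to $\mathbb{S}^2\times\mathbb{S}^2$ and has degree $\pm1$. Its denominator $q$ is a sum of two nonnegative terms and vanishes at the single point $z=z'=1$. One might hope to repair this one point by a homotopy. That is impossible.

\begin{theorem}\label{thm:even}
Every regular map $\mathbb{S}^2\times\mathbb{S}^2\to\mathbb{S}^4$ has even degree.
\end{theorem}

The proof goes through quaternionic vector bundles. An \emph{$\mathbb{H}$-bundle} is a topological vector bundle whose fibers are left vector spaces over the quaternions $\mathbb{H}$. Its Chern classes are those of the underlying complex bundle, with $\mathbb{C}=\mathbb{R}+\mathbb{R}i\subset\mathbb{H}$ acting by left multiplication. For a real algebraic set $Y$, the ring $\mathbb{H}\otimes_{\mathbb{R}}\mathcal{R}(Y)$ consists of the regular maps $Y\to\mathbb{H}$. An idempotent matrix $e=e^2\in M_m(\mathbb{H}\otimes_{\mathbb{R}}\mathcal{R}(Y))$ acts on row vectors from the right and defines the $\mathbb{H}$-bundle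
\[
\xi_e=\{(x,v)\in Y\times\mathbb{H}^m: v\,e(x)=v\},
\]
whose fiber over $x$ is the left row space $\mathbb{H}^me(x)$. An $\mathbb{H}$-bundle on $Y$ is \emph{algebraic} if it is isomorphic to some $\xi_e$.

\begin{theorem}\label{thm:class}
Let $X=\mathbb{S}^2\times\mathbb{S}^2$.
\begin{enumerate}
\item The set of degrees of regular maps $X\to\mathbb{S}^4$ is exactly $2\mathbb{Z}$. A continuous map $X\to\mathbb{S}^4$ is homotopic to a regular map if and only if its degree is even, and if and only if it is a uniform limit of regular maps.
\item An $\mathbb{H}$-bundle on $X$ is algebraic if and only if its $c_2$ is even.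
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:general}
Let $Y=(\mathbb{S}^2)^k\times(\mathbb{S}^1)^l$. Every algebraic $\mathbb{H}$-bundle on $Y$ has $c_2\in 2H^4(Y;\mathbb{Z})$. Hence every regular map $f\colon Y\to\mathbb{S}^4$ satisfies $f^*H^4(\mathbb{S}^4;\mathbb{Z})\subseteq 2H^4(Y;\mathbb{Z})$. In particular $\deg f$ is even if $2k+l=4$.
\end{theorem}

Theorem~\ref{thm:even} is the case $k=2$, $l=0$ of Theorem~\ref{thm:general}, which we prove in three steps. A regular map into $\mathbb{S}^4=\mathbb{HP}^1$ pulls the tautological bundle back to an algebraic $\mathbb{H}$-bundle that remembers the degree through $c_2$; and an $\mathbb{H}$-bundle with a second complex structure, commuting with $\mathbb{H}$, splits as $E\oplus\overline{E}$ and has even $c_2$ (Section~\ref{sec:bundles}). The Grothendieck group of all finitely generated modules over the quaternionic coordinate ring of $Y$ is generated by modules with such a structure (Section~\ref{sec:good}). This passes to projective modules over the ring of regular maps $Y\to\mathbb{H}$, that is, to algebraic bundles (Section~\ref{sec:proj}). Section~\ref{sec:converse}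 proves Theorem~\ref{thm:class}.

\section{Degrees in low dimensions}\label{sec:low}

Write a point of $\mathbb{S}^2$ as $(w,z)\in\mathbb{C}\times\mathbb{R}$ with $w=x+iy$, $|w|^2=1-z^2$.

\begin{lemma}\label{lem:power}
Every integer is the degree of a regular map $\mathbb{S}^2\to\mathbb{S}^2$.
\end{lemma}

\begin{proof}
For $k\ge1$ put
\[
\varphi_k(w,z)=\left(\frac{2w^k}{(1+z)^k+(1-z)^k},\ \frac{(1+z)^k-(1-z)^k}{(1+z)^k+(1-z)^k}\right)\in\mathbb{C}\times\mathbb{R}.
\]
The denominator is positive for $-1\le z\le 1$. With $a=(1+z)^k$, $b=(1-z)^k$ we have $|w^k|^2=ab$ and $4ab+(a-b)^2=(a+b)^2$, so $\varphi_k$ is a regular map into $\mathbb{S}^2$. If $(w_1,z_1)=\varphi_k(w,z)$, then $1-z_1=2b/(a+b)$, hence $w_1/(1-z_1)=w^k/(1-z)^k$ for $z\neq1$, and the pole $z=1$ is fixed. In the stereographic coordinate $\zeta=w/(1-z)\in\mathbb{C}\cup\{\infty\}$ the map is $\zeta\mapsto\zeta^k$, of degree $k$. Precomposing with the reflection $w\mapsto\bar w$ gives degree $-k$, and constant maps give degree $0$.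
\end{proof}

It is known that the map in the next lemma has degree $2$; we include the short computation.

\begin{lemma}\label{lem:psi}
Let $p,q\geq1$ with $p$ even. The regular map $\psi\colon\mathbb{S}^p\times\mathbb{S}^q\to\mathbb{S}^{p+q}$,
\[
\psi(x_0,\dots,x_p,y_0,\dots,y_q)=(y_0x_0,\dots,y_0x_p,y_1,\dots,y_q),
\]
has degree $2$.
\end{lemma}

\begin{proof}
Let $\epsilon=(1,0,\dots,0)$ in each sphere. The preimages of $\epsilon$ have $y_1=\dots=y_q=0$, $y_0=\pm1$, $x=y_0\epsilon$; they are $(\epsilon,\epsilon)$ and $(-\epsilon,-\epsilon)$. On the tangent space at $(\epsilon,\epsilon)$ we have $dx_0=dy_0=0$, so the differential of $\psi$ is the identity in the oriented coordinates $x_1,\dots,x_p,y_1,\dots,y_q$, and this point counts $+1$. The diffeomorphism $\tau(x,y_0,y_1,\dots,y_q)=(-x,-y_0,y_1,\dots,y_q)$ exchanges the two points and satisfies $\psi\circ\tau=\psi$. It is the product of the antipodal map of $\mathbb{S}^p$ and a reflection, of degree $(-1)^{p+1}\cdot(-1)=(-1)^p$. For even $p$ it preserves orientation, so the second point also counts $+1$. (For odd $p$ it counts $-1$ and the degree is $0$.)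
\end{proof}

\begin{proposition}\label{prop:allEven}
Every even integer is the degree of a regular map $\mathbb{S}^2\times\mathbb{S}^2\to\mathbb{S}^4$.
\end{proposition}

\begin{proof}
If $\varphi\colon\mathbb{S}^2\to\mathbb{S}^2$ is regular of degree $k$, then $\psi\circ(\varphi\times\mathrm{id})$ is regular of degree $2k$.
\end{proof}

The next example shows, one level down, how algebra can obstruct a degree.

\begin{example}\label{ex:torus}
\emph{Every regular map $f\colon\mathbb{S}^1\times\mathbb{S}^1\to\mathbb{S}^2$ has degree $0$.} Let $s_1,s_2$ be the complex coordinates of the two circles. Since $\bar s_m=s_m^{-1}$, the complex polynomial functions on the torus are the Laurent polynomials in $s_1,s_2$, and a Laurent polynomial that vanishes on the torus is zero, because its coefficients are Fourier coefficients. So the ring $\Lambda$ of regular maps $\mathbb{S}^1\times\mathbb{S}^1\to\mathbb{C}$ is a localization of $\mathbb{C}[s_1,s_2]$, hence a unique factorization domain.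

Write $f=(w,z)$ and consider the matrix $\left(\begin{smallmatrix}1+z&w\\ \bar w&1-z\end{smallmatrix}\right)$ over $\Lambda$, whose determinant is $1-z^2-|w|^2=0$. If $1+z=0$ in $\Lambda$, then $f$ is constant. Otherwise write $(1+z,w)=d\,(a,b)$ with $a,b$ coprime. Canceling $d$ in the determinant gives $a(1-z)=b\bar w$, so $a$ divides $\bar w$, say $\bar w=d'a$, and then $1-z=d'b$. Both rows are multiples of $(a,b)$, and the trace gives $da+d'b=2$, so $(a,b)$ is a map into $\mathbb{C}^2\setminus\{0\}$. The map
\[
h\colon\mathbb{C}^2\setminus\{0\}\to\mathbb{S}^2,\qquad h(a,b)=\bigl(2\bar ab,\ |a|^2-|b|^2\bigr)/\bigl(|a|^2+|b|^2\bigr),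
\]
is unchanged under scaling by nonzero complex numbers. For $z\neq-1$ it sends $(1+z,w)$ to $\bigl(2(1+z)w,\,2z(1+z)\bigr)/\bigl(2(1+z)\bigr)=(w,z)$, and for $z\neq 1$ it sends $(\bar w,1-z)$ to $\bigl(2(1-z)w,\,2z(1-z)\bigr)/\bigl(2(1-z)\bigr)=(w,z)$. At each point one of the rows is a nonzero multiple of $(a,b)$, so $f=h\circ(a,b)$. Since $H^2(\mathbb{C}^2\setminus\{0\};\mathbb{Z})=0$, the degree of $f$ is $0$.
\end{example}

Here the row spaces of the matrix form a complex line bundle that detects the degree, and unique factorization forces this bundle to be trivial. For maps into $\mathbb{S}^4$ the same matrix makes sense with a quaternion in place of $w$. But the ring is then noncommutative, and the map $\psi$ shows that the bundle need not be trivial. We need a tool that yields a weaker conclusion, a parity.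

\section{Quaternionic bundles and the second Chern class}\label{sec:bundles}

In this section and in Section~\ref{sec:proj}, $Y=\mathbb{S}^{n_1}\times\dots\times\mathbb{S}^{n_r}$ is any product of spheres with all $n_\nu\geq1$, and $A=\mathbb{H}\otimes_{\mathbb{R}}\mathcal{R}(Y)$. The restriction $n_\nu\le2$ will enter only through Lemma~\ref{lem:spheres}. Cohomology has integer coefficients; by the K\"unneth theorem $H^*(Y)$ is the tensor product of the cohomology rings of the factors and is torsion free. We use these standard properties of Chern classes: naturality, the product formula $c(E\oplus E')=c(E)c(E')$, the rule $c_k(\overline E)=(-1)^kc_k(E)$ for the conjugate bundle, and the fact that the top Chern class is the Euler class. An antilinear isomorphism $E\to E'$ is the same as an isomorphism $\overline E\cong E'$.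

\subsection*{Modules and bundles}
Modules are left modules, and f.g.\ means finitely generated. Every f.g.\ projective $A$-module is isomorphic to $A^me$ for an idempotent $e\in M_m(A)$. Let $\phi\colon A^me\to A^ne'$ be $A$-linear, and let $F$ be the $m\times n$ matrix whose rows are the images under $\phi$ of the rows of $e$. Then $\phi(v)=vF$ for $v=ve\in A^me$, and $eF=F=Fe'$. So $v\mapsto vF(x)$ is an $\mathbb{H}$-linear bundle map $\xi_e\to\xi_{e'}$. The identity has matrix $e$ and a composition has the product matrix, so this construction respects identities and compositions. Hence the bundle $\xi_P:=\xi_e$ depends up to isomorphism only on $P\cong A^me$, endomorphisms of $P$ induce endomorphisms of $\xi_P$, and $\xi_{P\oplus Q}\cong\xi_P\oplus\xi_Q$ (use block diagonal idempotents).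

\subsection*{The tautological bundle}
Write $\mathbb{S}^4=\{(t,q)\in\mathbb{R}\times\mathbb{H}:t^2+|q|^2=1\}$ and
\begin{equation}\label{eq:e}
e(t,q)=\frac12\begin{pmatrix}1+t&q\\ \bar q&1-t\end{pmatrix}.
\end{equation}
The diagonal entries of $4e^2$ are $(1\pm t)^2+|q|^2=2(1\pm t)$ and the off-diagonal entries are $(1+t)q+q(1-t)=2q$ and its conjugate, so $e^2=e$. Let $\eta=\xi_e$, an algebraic $\mathbb{H}$-bundle on $\mathbb{S}^4$.

\begin{lemma}\label{lem:eta}
The fibers of $\eta$ are left lines, the map $(t,q)\mapsto\mathbb{H}^2e(t,q)$ is a homeomorphism $\mathbb{S}^4\to\mathbb{HP}^1$ that identifies $\eta$ with the tautological bundle, and $c_2(\eta)$ generates $H^4(\mathbb{S}^4)$. If $f\colon Y\to\mathbb{S}^4$ is regular, then $f^*\eta$ is algebraic.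
\end{lemma}

\begin{proof}
For $t\neq-1$ we have $(\bar q,1-t)=\frac{\bar q}{1+t}(1+t,q)$, because $|q|^2=(1-t)(1+t)$; so the fiber is the line spanned by $(1,q/(1+t))$. For $t=-1$ we have $q=0$ and the fiber is spanned by $(0,1)$. Stereographic projection $(t,q)\mapsto q/(1+t)$ is a bijection from $\{t\ne-1\}$ onto $\mathbb{H}$, so the map to the space $\mathbb{HP}^1$ of left lines in $\mathbb{H}^2$ is a continuous bijection of compact Hausdorff spaces. The fiber of $\eta$ over a line is that line, so $\eta$ is tautological and its unit sphere bundle is $\mathbb{S}^7\subset\mathbb{H}^2$. The bundle $\eta$ has complex rank $2$, so $c_2(\eta)$ is its Euler class, and the Gysin sequence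
\[
H^0(\mathbb{S}^4)\xrightarrow{\ \cup\,c_2(\eta)\ }H^4(\mathbb{S}^4)\longrightarrow H^4(\mathbb{S}^7)=0
\]
shows that $c_2(\eta)$ is a generator. If $f$ is regular, then $e\circ f$ is an idempotent in $M_2(A)$ and $f^*\eta=\xi_{e\circ f}$.
\end{proof}

\subsection*{Complex structures}
A \emph{complex structure} on an $\mathbb{H}$-bundle $\xi$ is an $\mathbb{H}$-linear bundle endomorphism $I$ with $I^2=-1$. Left multiplication by $i$ is not one, since it anticommutes with $j$. On the trivial bundle $Y\times\mathbb{H}^m$, \emph{right} multiplication by $i$ is one.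

\begin{lemma}\label{lem:c2}
Let $\xi,\xi'$ be $\mathbb{H}$-bundles on $Y$.
\begin{enumerate}
\item[(a)] $c_1(\xi)=0$ and $c_2(\xi\oplus\xi')=c_2(\xi)+c_2(\xi')$.
\item[(b)] If $\xi$ has a complex structure, then $\xi\cong E\oplus\overline E$ as complex bundles for some $E$, and $c_2(\xi)=2c_2(E)-c_1(E)^2$.
\item[(c)] $c^2\in2H^4(Y)$ for every $c\in H^2(Y)$. So $c_2(\xi)\in 2H^4(Y)$ in \emph{(b)}.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Left multiplication by $j$ is an antilinear automorphism of $\xi$, since $ji=-ij$. So $\xi\cong\overline\xi$ and $2c_1(\xi)=0$. As $H^2(Y)$ is torsion free, $c_1(\xi)=0$, and the cross term $c_1(\xi)c_1(\xi')$ in the product formula vanishes.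

(b) The endomorphism $I$ commutes with left multiplication by $i$, so $iI$ is complex linear and $(iI)^2=1$. The projections $\frac12(1\mp iI)$ split $\xi$ into the complex subbundles $\xi^\pm=\{v:Iv=\pm iv\}$. If $v\in\xi^\pm$, then $I(jv)=jIv=\pm jiv=\mp i(jv)$, so $j$ maps $\xi^+$ to $\xi^-$ and $\xi^-$ to $\xi^+$. As $j^2=-1$, it is an antilinear isomorphism $\xi^+\to\xi^-$. Take $E=\xi^+$. The formula is the degree $4$ part of $(1+c_1(E)+c_2(E)+\cdots)(1-c_1(E)+c_2(E)-\cdots)$.

(c) The group $H^2(Y)$ has a basis $(\beta_\mu)$ formed by the generators of $H^2$ of the factors $\mathbb{S}^2$ and the products $\theta_\nu\theta_\rho$, $\nu<\rho$, of generators of $H^1$ of the factors $\mathbb{S}^1$. Each $\beta_\mu$ has square zero, because $H^4(\mathbb{S}^2)=0$ and $(\theta_\nu\theta_\rho)^2=-\theta_\nu^2\theta_\rho^2$ with $\theta_\nu^2\in H^2(\mathbb{S}^1)=0$. Classes of degree $2$ commute, so $(\sum a_\mu\beta_\mu)^2=2\sum_{\mu<\mu'}a_\mu a_{\mu'}\beta_\mu\beta_{\mu'}$.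
\end{proof}

On $\mathbb{S}^2\times\mathbb{S}^2$, part (c) reads $(a\alpha+b\beta)^2=2ab\,\alpha\beta$: the intersection form is even. On a space such as $\mathbb{CP}^2$, where the square of a generator of $H^2$ generates $H^4$, the formula in (b) would give no parity. Complex structures are a real restriction: $\eta$ has none, since $c_2(\eta)$ is odd.

There is no visible way to build a complex structure on a given algebraic bundle $\xi_P$. But by (a) the class $c_2(\xi_P)$ is additive in $P$, so it is enough to write $P$, in a Grothendieck group, as a signed sum of modules that have one.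

\section{Modules with a complex structure}\label{sec:good}

\subsection*{Grothendieck groups}
Let $\Lambda$ be a left noetherian ring. The group $K_0(\Lambda)$ is generated by the isomorphism classes $[P]$ of f.g.\ projective modules with relations $[P\oplus Q]=[P]+[Q]$. The group $G_0(\Lambda)$ is generated by the classes $[M]$ of all f.g.\ modules, with $[M]=[M']+[M'']$ for every exact sequence $0\to M'\to M\to M''\to0$. In $G_0$, a module with a finite filtration is the sum of the quotients, and a module with a finite resolution is the alternating sum of the terms. Localization, being exact, induces a map on $G_0$, and so does restriction of scalars from a quotient ring. We use three standard facts \cite{Bass,Quillen,Weibel}.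
\begin{itemize}
\item[(L)] \emph{Localization.} For a central multiplicative set $S$, the map $G_0(\Lambda)\to G_0(S^{-1}\Lambda)$ is surjective. For a central element $s$, the kernel of $G_0(\Lambda)\to G_0(\Lambda_s)$ is generated by the classes of f.g.\ modules killed by a power of $s$.
\item[(H)] \emph{Homotopy invariance} (Grothendieck; \cite[\S6, Thm.~8]{Quillen}). The map $G_0(\Lambda)\to G_0(\Lambda[t])$, $[M]\mapsto[\Lambda[t]\otimes_\Lambda M]$, is an isomorphism.
\item[(R)] \emph{Resolution.} If every f.g.\ module has a finite resolution by f.g.\ projective modules, then $K_0(\Lambda)\to G_0(\Lambda)$, $[P]\mapsto[P]$, is an isomorphism.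
\end{itemize}
We want $K_0$, but we work in $G_0$: fact (L) lets us cut a space into an open part $\{s\neq0\}$ and a closed part $\{s=0\}$, and the closed parts that arise are singular or nonreduced, with modules that are not projective over the ring we started from.

Below, $R$ is a commutative noetherian $\mathbb{R}$-algebra (the zero ring is allowed) and tensor products are over $\mathbb{R}$. Put $\mathbb{H}_R=\mathbb{H}\otimes R$, and let $\mathbb{H}_R[I]=\mathbb{H}\otimes\mathbb{C}\otimes R$ be the ring obtained by adjoining a central element $I$ with $I^2=-1$; it is free over $\mathbb{H}_R$ with basis $1,I$. Both rings are f.g.\ modules over the central subring $R$, hence noetherian. A \emph{complex structure} on an $\mathbb{H}_R$-module $M$ is an $\mathbb{H}_R$-linear endomorphism $I$ with $I^2=-1$. This is the same as an extension of the action to $\mathbb{H}_R[I]$, and $M$ is f.g.\ over one ring if and only if it is f.g.\ over the other.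

\begin{definition}\label{def:good}
Let $T(R)\subseteq G_0(\mathbb{H}_R)$ be the subgroup generated by the classes of f.g.\ $\mathbb{H}_R$-modules that admit a complex structure. The ring $R$ is \emph{good} if $T(R)=G_0(\mathbb{H}_R)$.
\end{definition}

\subsection*{The 2-sphere by hand}
Let $B_n=\mathbb{R}[x_1,\dots,x_n,z]/(x_1^2+\dots+x_n^2+z^2-1)$, and write $x,y$ for $x_1,x_2$. We show directly that $B=B_2$ is good, by three cuts.

\emph{First cut: $s=1-z$.} Stereographic projection is an isomorphism of rings
\begin{equation}\label{eq:stereo}
B_s\cong\mathbb{R}[u,v]_{1+u^2+v^2}.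
\end{equation}
In one direction send $u\mapsto x/s$, $v\mapsto y/s$; then $u^2+v^2\mapsto\frac{1-z^2}{(1-z)^2}=\frac{1+z}{1-z}$, so $1+u^2+v^2\mapsto2/s$, a unit. In the other direction, with $\rho=u^2+v^2$, send $(x,y,z)\mapsto(2u,2v,\rho-1)/(\rho+1)$; the relation holds since $4\rho+(\rho-1)^2=(\rho+1)^2$, and $s\mapsto2/(1+\rho)$, a unit. The two maps are inverse on generators: $u\mapsto x/s\mapsto u$, $x\mapsto 2u/(1+\rho)\mapsto x$, and $z=1-s\mapsto1-2/(1+\rho)\mapsto1-s$. By (H) twice and (L), $G_0(\mathbb{H}_{B_s})$ is a quotient of $G_0(\mathbb{H})=\mathbb{Z}[\mathbb{H}]$, so it is generated by the free module of rank one. By (L), every class in $G_0(\mathbb{H}_B)$ is a multiple of $[\mathbb{H}_B]$ plus classes of modules $M$ killed by a power of $s$. The free module $\mathbb{H}_B$ has the complex structure given by right multiplication by $i$. The filtration $M\supseteq sM\supseteq s^2M\supseteq\cdots$ reduces the rest to modules over $\mathbb{H}_C$, where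
\begin{equation}\label{eq:cone}
C=B/sB=\mathbb{R}[x,y]/(x^2+y^2).
\end{equation}
Only one real point was removed from the sphere, but $C$ is the ring of the pair of conjugate lines $y=\pm\sqrt{-1}\,x$.

\emph{Second cut: $x$.} In $C_x$ the element $\iota=y/x$ has $\iota^2=-1$. Let $M$ be a f.g.\ $\mathbb{H}_C$-module, $\overline M$ its image in $M_x$, and $M'=\overline M+\iota\overline M$. Since $\iota$ is central, it is a complex structure on the f.g.\ module $M'$. The kernel of $M\to M'$ is killed by a power of $x$, and the cokernel is killed by $x$ because $x\iota\overline M=y\overline M\subseteq\overline M$. So $[M]-[M']$ is a combination of modules over $\mathbb{H}_{C/xC}$, with $C/xC=\mathbb{R}[y]/(y^2)$.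

\emph{Third cut: $y$.} For a f.g.\ module $M$ over $\mathbb{H}[y]/(y^2)$ we have $[M]=[yM]+[M/yM]$. Both terms are vector spaces $\mathbb{H}^n$ on which $x,y,s$ act as zero, and right multiplication by $i$ is a complex structure.

So complex structures come from two sources: right multiplication by $i$ on $\mathbb{H}^n$, and a square root of $-1$ in the ring. The first is where quaternions are needed. With $\mathbb{R}$ in place of $\mathbb{H}$ even a point would fail, since real vector spaces with a complex structure generate only $2\mathbb{Z}\subset G_0(\mathbb{R})=\mathbb{Z}$.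

\subsection*{Closure properties}
To treat products we isolate the steps above and run them with coefficients in a ring already known to be good.

\begin{lemma}\label{lem:closure}
\begin{enumerate}
\item[(a)] If $s\in R$ and both $R/sR$ and $R_s$ are good, then $R$ is good.
\item[(b)] If $R$ is good, so is every localization $S^{-1}R$.
\item[(c)] If $R$ is good, so is $R[t]$.
\item[(d)] If $R$ contains an element $\iota$ with $\iota^2=-1$, then $R$ is good. In particular the zero ring is good.
\item[(e)] $\mathbb{R}$ is good.
\end{enumerate}
\end{lemma}

\begin{proof}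
(a) Let $g\in G_0(\mathbb{H}_R)$. Its image in $G_0(\mathbb{H}_{R_s})=T(R_s)$ is $\sum\pm[N_k]$ with $N_k$ f.g.\ over $\mathbb{H}_{R_s}[I]$. Let $M_k\subseteq N_k$ be the $\mathbb{H}_R[I]$-submodule spanned by a finite generating set of $N_k$. Then $[M_k]\in T(R)$ and $(M_k)_s=N_k$, so $g-\sum\pm[M_k]$ lies in the kernel of localization. By (L) it is a combination of f.g.\ modules $M$ killed by a power of $s$, and $[M]=\sum_a[s^aM/s^{a+1}M]$ lies in the image of $G_0(\mathbb{H}_{R/sR})=T(R/sR)$. This image is contained in $T(R)$, because a f.g.\ $\mathbb{H}_{R/sR}[I]$-module is a f.g.\ $\mathbb{H}_R[I]$-module. Hence $g\in T(R)$.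

(b), (c) The maps $G_0(\mathbb{H}_R)\to G_0(\mathbb{H}_{S^{-1}R})$ and $G_0(\mathbb{H}_R)\to G_0(\mathbb{H}_R[t])=G_0(\mathbb{H}_{R[t]})$ are surjective by (L) and (H). A complex structure on $M$ extends to $S^{-1}M$ and to $M[t]$, so these maps carry $T(R)$ into $T(S^{-1}R)$ and $T(R[t])$.

(d) As $R$ is central in $\mathbb{H}_R$, multiplication by $\iota$ is a complex structure on every module.

(e) Every f.g.\ $\mathbb{H}$-module is $\mathbb{H}^n$, with right multiplication by $i$.
\end{proof}

\begin{lemma}\label{lem:spheres}
If $R$ is good, then $B_1\otimes R$ and $B_2\otimes R$ are good. Consequently $B_2^{\otimes k}\otimes B_1^{\otimes l}$ is good for all $k,l\geq0$.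
\end{lemma}

\begin{proof}
First, $R[y]/(y^2)$ is good by Lemma~\ref{lem:closure}(a) applied to $y$: the quotient is $R$ and the localization is the zero ring.

For $B_2\otimes R$ apply (a) to $s=1-z$. By \eqref{eq:stereo} the localization is $R[u,v]_{1+u^2+v^2}$, good by (c) and (b). By \eqref{eq:cone} the quotient is $C_R=R[x,y]/(x^2+y^2)$. Apply (a) to $x\in C_R$: the localization contains $y/x$ and is good by (d), and the quotient is $R[y]/(y^2)$.

For $B_1\otimes R$ apply (a) to $s=1-z$ again. The formulas for \eqref{eq:stereo} with $y$ and $v$ deleted give $(B_1)_s\cong\mathbb{R}[u]_{1+u^2}$, so the localization is $R[u]_{1+u^2}$, good by (c) and (b). The quotient is $R[x]/(x^2)$.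

The last claim follows by induction, starting from (e).
\end{proof}

\section{From the coordinate ring to algebraic bundles}\label{sec:proj}

Two gaps remain: the good ring must be $\mathcal{R}(Y)$, and the generators must be projective, since only projective modules give bundles. Let $D=B_{n_1}\otimes\dots\otimes B_{n_r}$ and $n=n_1+\dots+n_r=\dim Y$.

\begin{lemma}\label{lem:local}
The ring $\mathcal{R}(Y)$ is a localization of $D$. It is noetherian and regular of global dimension at most $n$.
\end{lemma}

\begin{proof}
Let $S\subset D$ be the set of elements without zeros on $Y$. By the definition of regular functions the map $S^{-1}D\to\mathcal{R}(Y)$ is surjective, and it is injective once we know that only $0\in D$ vanishes on $Y$. Let $z_1,\dots,z_r$ be the variables of type $z$. Each $B_{n_\nu}$ is free over the polynomial ring in its variables of type $x$ with basis $1,z_\nu$, so an element of $D$ is $\sum_Ja_Jz^J$, where $J\subseteq\{1,\dots,r\}$, $z^J=\prod_{\nu\in J}z_\nu$, and the $a_J$ are polynomials in the $n$ variables of type $x$. Suppose it vanishes on $Y$. Over a point $x$ of the product of the open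 unit balls lie the points $z_\nu=\varepsilon_\nu r_\nu$ with $r_\nu>0$ and arbitrary signs $\varepsilon_\nu=\pm1$, so $\sum_Ja_J(x)r^J\varepsilon^J=0$ for all $\varepsilon$. The functions $\varepsilon\mapsto\varepsilon^J$ are the distinct characters of $\{\pm1\}^r$, hence linearly independent, and all $a_J(x)=0$. The $a_J$ vanish on a nonempty open subset of $\mathbb{R}^n$, so they are zero.

The Jacobian criterion says that $\mathbb{R}[t_1,\dots,t_N]/(g_1,\dots,g_r)$ is smooth over $\mathbb{R}$ of relative dimension $N-r$ if the $r\times r$ minors of $(\partial g_\nu/\partial t_a)$ generate the unit ideal of the quotient; its local rings are then regular of dimension at most $N-r$. For $D$ we have $N=n+r$, and the minors include $2^r$ times each product of one coordinate from every factor. The squares of these products add up to $\prod_\nu 1=1$, so the criterion applies. The local rings of $S^{-1}D$ are local rings of $D$. A commutative noetherian ring whose local rings are regular of dimension at most $n$ has global dimension at most $n$.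
\end{proof}

This lemma is where regularity of the functions is used. The next one transfers the bound on the global dimension to the noncommutative rings $A$ and $A[I]$ by averaging over a finite group.

\begin{lemma}\label{lem:res}
Let $\Lambda=A$ or $\Lambda=A[I]$. Every f.g.\ $\Lambda$-module $M$ has a finite resolution by f.g.\ projective $\Lambda$-modules.
\end{lemma}

\begin{proof}
As $\Lambda$ is noetherian, there is an exact sequence $0\to N\to F_{n-1}\to\dots\to F_0\to M\to0$ with $F_a$ f.g.\ free and $N$ f.g. The $F_a$ are free over $\mathcal{R}(Y)$, so $N$ is projective over $\mathcal{R}(Y)$ by Lemma~\ref{lem:local}. Let $\pi\colon F\to N$ be a $\Lambda$-linear surjection with $F$ f.g.\ free, and let $\sigma$ be an $\mathcal{R}(Y)$-linear section. Let $\Gamma$ be the finite group of units of $\Lambda$ generated by $i,j$ (the quaternion group $Q_8$), respectively by $i,j,I$; it spans $\Lambda$ over the central subring $\mathcal{R}(Y)$. Put $\sigma'(m)=\frac1{|\Gamma|}\sum_{\gamma\in\Gamma}\gamma\,\sigma(\gamma^{-1}m)$. Then $\pi\sigma'(m)=\frac1{|\Gamma|}\sum_\gamma\gamma\gamma^{-1}m=m$, and the substitution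 $\gamma=\gamma_0\delta$ gives $\sigma'(\gamma_0m)=\gamma_0\sigma'(m)$ for $\gamma_0\in\Gamma$. So $\sigma'$ is a $\Lambda$-linear section and $N$ is projective over $\Lambda$.
\end{proof}

\begin{proposition}\label{prop:K0}
If $D$ is good, then $K_0(A)$ is generated by the classes of f.g.\ projective $A$-modules that admit a complex structure, and every algebraic $\mathbb{H}$-bundle on $Y$ has $c_2\in2H^4(Y)$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:local} and~\ref{lem:closure}(b), $\mathcal{R}(Y)$ is good, so $G_0(A)$ is generated by the classes of f.g.\ $A[I]$-modules $M$. Resolving $M$ over $A$ would lose the complex structure, so we resolve it over $A[I]$: by Lemma~\ref{lem:res}, $[M]=\sum_a(-1)^a[P_a]$ with $P_a$ f.g.\ projective over $A[I]$. Each $P_a$ has a complex structure and is f.g.\ projective over $A$, because $A[I]$ is free of rank $2$ over $A$. By Lemma~\ref{lem:res} for $A$ and fact (R), $K_0(A)\to G_0(A)$ is an isomorphism, so the classes of such modules generate $K_0(A)$.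

By Lemma~\ref{lem:c2}(a), $[P]\mapsto c_2(\xi_P)$ is a well-defined homomorphism $K_0(A)\to H^4(Y)$. A complex structure on $P$ induces one on $\xi_P$, so by Lemma~\ref{lem:c2}(b),(c) the generators map into $2H^4(Y)$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:general} and~\ref{thm:even}]
For $Y=(\mathbb{S}^2)^k\times(\mathbb{S}^1)^l$ the ring $D$ is good by Lemma~\ref{lem:spheres}, and Proposition~\ref{prop:K0} gives the first claim. If $f\colon Y\to\mathbb{S}^4$ is regular, then $f^*\eta$ is algebraic and $c_2(\eta)$ generates $H^4(\mathbb{S}^4)$ by Lemma~\ref{lem:eta}, so $f^*H^4(\mathbb{S}^4)=\mathbb{Z}\,c_2(f^*\eta)\subseteq2H^4(Y)$. If $2k+l=4$, then $c_2(f^*\eta)$ is $\pm\deg f$ times a generator of $H^4(Y)\cong\mathbb{Z}$, so $\deg f$ is even.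
\end{proof}

\begin{remark}\label{rem:S4}
The restriction on the factors cannot be dropped. The ring $B_4$ is not good: otherwise Proposition~\ref{prop:K0} would make $c_2(\eta)$ even, against Lemma~\ref{lem:eta}. The first cut still works for $B_4$, with quotient $\mathbb{R}[x_1,\dots,x_4]/(x_1^2+\dots+x_4^2)$. After inverting $x_1$, the relation writes $-1$ as the sum of the three squares $(x_a/x_1)^2$ rather than as one square, and this is where the argument of Lemma~\ref{lem:spheres} stops.
\end{remark}

\section{Even degree suffices}\label{sec:converse}

Let $X=\mathbb{S}^2\times\mathbb{S}^2$ and $A=\mathbb{H}\otimes\mathcal{R}(X)$. For the approximation statement we need a substitute for the normalization $F/|F|$ that uses no square root. Viewing points of $\mathbb{S}^4$ as the matrices \eqref{eq:e} provides one. For a quaternionic matrix $G$ let $G^*$ be the conjugate transpose, so that $(GH)^*=H^*G^*$; for $G\neq0$ put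
\[
\pi(G)=GG^*/\operatorname{tr}(GG^*),\qquad \operatorname{tr}(GG^*)=\textstyle\sum_{a,b}|G_{ab}|^2>0 .
\]

\begin{lemma}\label{lem:normalize}
Let $G\in M_2(\mathbb{H})$ be nonzero with both rows in one left line. Then $\pi(G)=e(t,q)$ for a unique $(t,q)\in\mathbb{S}^4$. If $e_0G=G$ for some $e_0=e(t_0,q_0)$, then $\pi(G)=e_0$.
\end{lemma}

\begin{proof}
Write $G=ab$ with a column $a\neq0$ and a row $b\ne0$ in $\mathbb{H}^2$. Since $bb^*=|b|^2$ and $a^*a=|a|^2$ are real, $GG^*=|b|^2aa^*$, $\operatorname{tr}(aa^*)=|a|^2$, and $\pi(G)=aa^*/|a|^2$ is a hermitian idempotent of trace $1$. A hermitian matrix of trace $1$ has the form \eqref{eq:e} for unique $t\in\mathbb{R}$, $q\in\mathbb{H}$, and the upper left entry of the idempotent relation reads $(1+t)^2+|q|^2=2(1+t)$, that is, $t^2+|q|^2=1$.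

The matrix $e_0$ has its rows in one line (Lemma~\ref{lem:eta}) and satisfies $e_0e_0^*=e_0$, $\operatorname{tr}e_0=1$. So $e_0=\pi(e_0)=cc^*$ for a column $c$ with $|c|=1$. Multiplying $e_0ab=ab$ on the right by $b^*$ gives $e_0a=a$, so $a=c\lambda$ with $\lambda=c^*a\in\mathbb{H}$. Then $aa^*=|\lambda|^2cc^*$ and $|a|^2=|\lambda|^2$, so $\pi(G)=e_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{Degrees and homotopy classes.} Theorem~\ref{thm:even} and Proposition~\ref{prop:allEven} show that the set of degrees is $2\mathbb{Z}$. By Hopf's theorem, a continuous map is homotopic to a regular map if and only if its degree is even.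

\emph{Approximation.} If $f,g\colon X\to\mathbb{S}^4$ satisfy $|f-g|<2$ everywhere, then $f(x)\neq-g(x)$, and normalizing $(1-\tau)f+\tau g$ gives a homotopy. So a uniform limit of regular maps has even degree.

Conversely, let $f$ be continuous of even degree and let $g$ be a regular map homotopic to $f$. Put $e_f=e\circ f$, $e_g=e\circ g$. The role of $g$ is to supply an algebraic model of the bundle $f^*\eta$: homotopic maps pull back isomorphic bundles, so there is an isomorphism of $\mathbb{H}$-bundles $\theta\colon f^*\eta\to g^*\eta$. The bundle map $v\mapsto\theta(ve_f)$ of $X\times\mathbb{H}^2$ is left $\mathbb{H}$-linear, so it is right multiplication by a continuous matrix function $F\colon X\to M_2(\mathbb{H})$. It is nowhere zero, and $e_fF=F=Fe_g$. The rows of $F(x)$ lie in the line $\mathbb{H}^2e_g(x)$, so $\pi(F)=e_f$ by Lemma~\ref{lem:normalize}.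

By the Stone--Weierstrass theorem choose $F_1\colon X\to M_2(\mathbb{H})$ with polynomial entries uniformly close to $F$. The rows of $F_1$ need not lie in a line, and we correct this by putting $G=F_1e_g$. Then $G$ has regular entries, its rows lie in $\mathbb{H}^2e_g(x)$, and $G-F=(F_1-F)e_g$ is uniformly small. The compact set $F(X)$ does not contain $0$, and $\pi$ is uniformly continuous on a compact neighborhood of it that avoids $0$. So if $F_1$ is close enough to $F$, then $G$ is nowhere zero and $\pi(G)$ is uniformly close to $e_f$. The entries of $\pi(G)$ are regular, since the denominator is a positive regular function. By Lemma~\ref{lem:normalize}, $\pi(G)=e\circ h$ for a map $h=(t,q)\colon X\to\mathbb{S}^4$. As $\frac12(1+t)$ and $\frac12q$ are entries of $\pi(G)$, the map $h$ is regular and uniformly close to $f$. This proves part~1.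

\emph{Bundles.} An algebraic bundle has even $c_2$ by Theorem~\ref{thm:general}. Conversely, let $\xi$ be an $\mathbb{H}$-bundle of rank $r$ with $c_2(\xi)$ even; for $r=0$ there is nothing to prove. An $\mathbb{H}$-bundle of rank $m\ge2$ has real rank $4m>\dim X$, so it has a nowhere zero section, which spans a trivial $\mathbb{H}$-line subbundle. For a Euclidean metric averaged over $Q_8$, the orthogonal complement is stable under $i,j,k$, so it is an $\mathbb{H}$-subbundle of rank $m-1$. By induction $\xi\cong\lambda\oplus(X\times\mathbb{H}^{r-1})$ with $\lambda$ of rank one, and $c_2(\lambda)=c_2(\xi)$.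

Since $X$ is compact, $\lambda$ is a subbundle of a trivial bundle $X\times\mathbb{H}^{N+1}$, so it is the pullback of the tautological bundle under a map $X\to\mathbb{HP}^N$. The space $\mathbb{HP}^N$ has cells only in dimensions $0,4,\dots,4N$, and $\mathbb{HP}^1$ is its $4$-skeleton. By cellular approximation the map is homotopic to a map $f\colon X\to\mathbb{HP}^1=\mathbb{S}^4$, and $\lambda\cong f^*\eta$. Now $c_2(\lambda)$ is $\pm\deg f$ times a generator, so $\deg f$ is even, and by part~1 we may take $f$ regular. Then $\xi\cong\xi_P$ for $P=A^2(e\circ f)\oplus A^{r-1}$, so $\xi$ is algebraic.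
\end{proof}

\begin{thebibliography}{9}

\bibitem{AASM}
\emph{Algebraic Approximation of Smooth Maps}, \texttt{https://core.ac.uk/download/222575527.pdf}.

\bibitem{Bass}
Bass, \emph{Algebraic K-theory}.

\bibitem{Quillen}
Quillen, \emph{Higher algebraic K-theory I}.

\bibitem{Weibel}
Weibel, \emph{The K-book}, Ch.~II.

\end{thebibliography}
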